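# Covering compact spaces by discrete pieces: a compact space with $\operatorname{dis}(X)<\Delta(X)$

All spaces are $T_1$. A subspace $D$ of a space $X$ is **discrete** if each $x\in D$ has an open $V\subset X$ with $V\cap D=\{x\}$; it need not be closed. We use two cardinals:

- $\operatorname{dis}(X)$ is the least cardinal $\kappa$ such that $X$ can be covered by $\kappa$-many discrete subspaces;
- $\Delta(X)$ is the least cardinality of a nonempty open subset of $X$.

Two trivial remarks are used constantly. Singletons are discrete, so $\operatorname{dis}(X)\le|X|$. If $Y\subset X$, a discrete cover of $X$ leaves a discrete cover of $Y$ as its trace, so $\operatorname{dis}(Y)\le\operatorname{dis}(X)$.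

## 1. Compact spaces with a countable base

**Proposition 1.** If $X$ is a nonempty compact Hausdorff space with a countable base, then $\operatorname{dis}(X)\ge\Delta(X)$.

*Proof.* If $X$ has an isolated point, then $\Delta(X)=1\le\operatorname{dis}(X)$. Suppose there are no isolated points. Then $X$ is uncountable: if $X=\{x_n:n<\omega\}$, the sets $X\setminus\{x_n\}$ would be countably many dense open sets with empty intersection, against the Baire category theorem.

Every discrete $D\subset X$ is countable: to each $x\in D$ assign a member of the countable base that meets $D$ exactly in $\{x\}$; this assignment is injective. So if $\kappa$ discrete sets cover $X$, then $|X|\le\kappa\cdot\omega$. As $|X|$ is uncountable, $\kappa\ge|X|$. Hence $\operatorname{dis}(X)=|X|\ge\Delta(X)$. $\square$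

For instance, $\operatorname{dis}([0,1])=\Delta([0,1])=\mathfrak c$. The proof used the base only to bound the size of discrete sets. The counting behind it is this:
$$\text{if } U \text{ is covered by } \kappa \text{ discrete sets, each of size}\le\nu,\text{ then } |U|\le\kappa\cdot\nu. \tag{1}$$
The same injection shows that a discrete subset of $U$ has size at most $w(U)$, where the weight $w(U)$ is the least cardinality of a base of $U$.

What changes for an arbitrary compact Hausdorff space? Discrete subsets can be far larger than $\operatorname{dis}(X)$. Let $D(\lambda)$ be the discrete space of size $\lambda\ge\omega$ and $A(\lambda)=D(\lambda)\cup\{\infty\}$ its one-point compactification. It has $\lambda$ points, yet $\operatorname{dis}(A(\lambda))=2$: the sets $D(\lambda)$ and $\{\infty\}$ cover it, and it is not itself discrete. This does not violate $\operatorname{dis}\ge\Delta$, because isolated points make $\Delta(A(\lambda))=1$. But it shows that (1) alone proves nothing in general, and it suggests how a counterexample might look: every open set should contain a discrete set larger than $\operatorname{dis}(X)$.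

There is evidence in the other direction. Recall that the character $\chi(x,X)$ is the least size of a local base at $x$. Two theorems are quoted as background. Let $X$ be nonempty compact Hausdorff with no isolated points and $\chi(x,X)\ge\kappa$ for all $x\in X$, $\kappa$ an infinite cardinal.

- (Čech–Pospíšil) $\Delta(X)\ge2^\kappa$.
- (Juhász–Szentmiklóssy) $\operatorname{dis}(X)\ge2^\kappa$.

So $\operatorname{dis}$ and $\Delta$ have the same lower bound. The paper "Generalized metrizable spaces" (http://www.auburn.edu/~gruengf/papers/genmetricfinalb.pdf) asks: *is $\operatorname{dis}(X)\ge\Delta(X)$ for every nonempty compact Hausdorff $X$?*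

The answer is no, in ZFC. For an infinite cardinal $\mu$ let $\theta_\mu$ be the least cardinal $\theta$ with $\mu^\theta>\mu$. It exists and $\theta_\mu\le\mu$, since $\mu^\mu=2^\mu>\mu$; it is infinite, since $\mu^n=\mu$ for $1\le n<\omega$. For example $\theta_\omega=\omega$. If $\mu^\omega=\mu$, then $\theta_\mu>\omega$; this applies to $\mu=\mathfrak c$. A space is zero-dimensional if it has a base of clopen sets.

**Theorem A.** For every infinite cardinal $\mu$ with $\mu^\omega=\mu$ there is a zero-dimensional compact Hausdorff space $X$ with
$$\operatorname{dis}(X)=\mu<\mu^{\theta_\mu}=\Delta(X)=|X|.$$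
In particular, with $\mu=\mathfrak c$: $\operatorname{dis}(X)=\mathfrak c<\Delta(X)$.

**Theorem B.** For every nonempty compact Hausdorff $X$, $\Delta(X)\le2^{\operatorname{dis}(X)}$. If $X$ has no isolated points, then every nonempty open set contains a nonempty open set of size $\le2^{\operatorname{dis}(X)}$.

**Corollary C.** In ZFC the bound in Theorem B is attained with $\Delta>\operatorname{dis}$ at a proper class of values of $\operatorname{dis}$. For every strong limit $\mu$ of uncountable cofinality, and for every infinite $\mu=\mu^\omega$ with $2^\mu=\mu^+$, there is a compact Hausdorff $X$ with $\operatorname{dis}(X)=\mu$ and $\Delta(X)=2^\mu$. Under GCH this covers every infinite $\mu=\mu^\omega$.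

## 2. What sequence spaces cost

The natural way to remove the isolated points of $A(\lambda)$ while keeping its large discrete sets is to take the power $A(\lambda)^\omega$. It contains $D(\lambda)^\omega$, so we must know how many discrete sets are needed for that. For $s\in\lambda^{<\omega}$ write $[s]=\{f\in\lambda^\omega:s\subset f\}$; these sets form a base of $D(\lambda)^\omega$.

**Lemma 2.** If $\lambda$ is an infinite cardinal, then $D(\lambda)^\omega$ cannot be covered by fewer than $\lambda$ discrete subspaces.

*Proof.* Let $D_i$ ($i<\nu$), $\nu<\lambda$, be discrete. We construct a point outside all of them. Put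
$$D_{i,n}=\{x\in D_i:[x|n]\cap D_i=\{x\}\}.$$
Since $D_i$ is discrete, $D_i=\bigcup_nD_{i,n}$. If $|s|\ge n$, then $[s]$ contains at most one point of $D_{i,n}$: if $x,y\in[s]\cap D_{i,n}$, then $x|n=s|n=y|n$, so $y\in[x|n]\cap D_i=\{x\}$.

Define $f\in\lambda^\omega$ recursively. Given $f|n$, there are fewer than $\lambda$ sets $D_{i,m}$ with $i<\nu$, $m\le n$, and each has at most one point in $[f|n]$. So fewer than $\lambda$ values are taken at coordinate $n$ by these points. Let $f(n)$ be a different value. Then $[f|(n+1)]$ misses every $D_{i,m}$ with $i<\nu$, $m\le n$. For each $i,m$, stage $n=m$ shows $f\notin D_{i,m}$. So the $D_i$ do not cover. $\square$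

**The power $A(\lambda)^\omega$ gives equality.** Each basic open set of $A(\lambda)^\omega$ restricts only finitely many coordinates, so every nonempty open set has size $\lambda^\omega$, and $\Delta=\lambda^\omega=|A(\lambda)^\omega|$. Suppose $D(\lambda)^\omega$ is covered by $\nu$ discrete sets. It has a base of size $\lambda$, so by (1) $\lambda^\omega\le\nu\cdot\lambda$. By Lemma 2 $\nu\ge\lambda$, hence $\nu\ge\lambda^\omega$. Thus $\operatorname{dis}(A(\lambda)^\omega)=\lambda^\omega=\Delta(A(\lambda)^\omega)$.

The culprit is visible: sequences of isolated points alone already cost $\lambda^\omega$ discrete sets, and $A(\lambda)^\omega$ has no more points than that. In $A(\lambda)$ there is only one nonisolated point. So we look for a compact $Z$ with a dense set $I$ of $\mu$ isolated points, where $\mu^\omega=\mu$, such that the remainder $L=Z\setminus I$ has more than $\mu$ points but is discrete apart from at most $\mu$ of them. Then $I^\omega$ costs only $\mu$ and the many points of $L$ come cheaply.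

**The power $Z^\omega$ is still too big.** Suppose $Z$ is as wanted, and let $B\subset L$ be a discrete set with $|B|=|L|>\mu$. Then $Z^\omega\supset B^\omega$, which is homeomorphic to $D(|B|)^\omega$, and Lemma 2 gives $\operatorname{dis}(Z^\omega)\ge|B|>\mu$. The remedy is to *stop a sequence the first time it hits $L$*. Then points of $L$ occur only as last entries, $B^\omega$ disappears, and a nonempty open set is still large: it contains a whole set $\{s^\frown i^\frown l:l\in L\}$.

Two constructions remain: the space $Z$ (Section 3) and the space of stopped sequences (Section 4).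

## 3. A tree of functions with few isolated points and many branches

Fix an infinite $\mu$ with $\mu^\omega=\mu$ and let $\theta=\theta_\mu$. Then $\theta>\omega$, $\theta\le\mu$, and
$$\mu^\tau=\mu\quad\text{for }1\le\tau<\theta,\qquad \mu^\theta>\mu. \tag{2}$$

Let $\Upsilon$ be the set of all functions $t:\xi\to\mu$ with $\xi\le\theta$ an ordinal, ordered by extension. Let $B\subset\Upsilon$ be the set of functions with domain $\theta$. By (2),
$$|B|=\mu^\theta,\qquad|\Upsilon\setminus B|\le\theta\cdot\mu=\mu. \tag{3}$$
The cardinal $\theta$ is chosen so that the tree below level $\theta$ has only $\mu$ nodes while level $\theta$ has more than $\mu$.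

Give $\Upsilon$ the topology whose base consists of $\{\emptyset\}$ and all intervals $(s,t]=\{u:s\subsetneq u\subseteq t\}$ with $s\subsetneq t$.

A picture to keep in mind is the same recipe with $\mu=\theta=\omega$. Then $\Upsilon=\omega^{\le\omega}$; finite sequences are isolated, and an infinite sequence $b$ has neighborhoods $\{b\}\cup\{b|n:n>m\}$. There are countably many isolated points and $\mathfrak c$ branches, and the branches form a discrete set. (The standing assumption $\mu^\omega=\mu$ fails for $\mu=\omega$; we return to this in Section 4.)

**Step 1: the topology is well defined and Hausdorff.** The sets cover $\Upsilon$, since $t\in(\emptyset,t]$ for $t\neq\emptyset$. The set $\{\emptyset\}$ is disjoint from all intervals. If $u\in(s,t]\cap(s',t']$, then $s,s'\subsetneq u$ are comparable; if $s''$ is the longer one, $u\in(s'',u]\subset(s,t]\cap(s',t']$. So this is a base. A consequence: *every downward closed set is open*, since with $u\ne\emptyset$ it contains $(\emptyset,u]$.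

For Hausdorffness let $t\neq t'$. If $t\subsetneq t'$, separate by $[\emptyset,t]=\{u:u\subseteq t\}$, which is downward closed, and $(t,t']$. If $t,t'$ are incomparable with longest common initial segment $r$, separate by $(r,t]$ and $(r,t']$: a common element would be a common initial segment longer than $r$.

**Step 2: $\Upsilon$ is locally compact and the sets $(s,t]$ are compact.** This will allow a one-point compactification and make it zero-dimensional. The set $[\emptyset,t]$ is open. It is a chain, order-isomorphic to the ordinal $\operatorname{dom}(t)+1$. The trace on $[\emptyset,t]$ of $(s,t']$ is empty or the interval $(s,r]$, where $r$ is the longest common initial segment of $t$ and $t'$; together with $\{\emptyset\}$ such intervals form the usual base of the order topology of $\operatorname{dom}(t)+1$. An ordinal with a maximum is compact in its order topology, so $[\emptyset,t]$ is a compact open neighborhood of $t$. Finally $(s,t]=[\emptyset,t]\setminus[\emptyset,s]$ is closed in $[\emptyset,t]$, hence compact.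

**Step 3: a dense set of $\mu$ isolated points.** Let $I$ consist of $\emptyset$ and all elements of $\Upsilon$ of successor length. If $t$ has length $\xi+1$, then $(t|\xi,t]=\{t\}$, so $t$ is isolated. If $t$ has limit length and $(s,t']$ is a basic neighborhood of $t$, then $t|(\operatorname{dom}(s)+1)\in(s,t']\cap I$. So $I$ is dense. Since $\theta$ is an infinite cardinal, it is a limit ordinal, so $I\cap B=\emptyset$ and $|I|\le\mu$ by (3). There are $\mu$ functions with domain $1$, so $|I|=\mu$.

**Step 4: $B$ is discrete and closed in $\Upsilon$.** For $s\subsetneq b\in B$ we have $(s,b]\cap B=\{b\}$, so $B$ is discrete. Its complement is downward closed, hence open. An infinite closed discrete subset shows that $\Upsilon$ is not compact.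

**Step 5: the space $Z$.** Let $Z=\Upsilon\cup\{\infty\}$ be the one-point compactification of the locally compact Hausdorff space $\Upsilon$. It is compact Hausdorff. Since $\Upsilon$ is not compact, $\infty$ is not isolated, so $I$ is a dense set of isolated points of $Z$. Put $L=Z\setminus I\supset B$. By (3),
$$|I|=\mu,\qquad|L|=\mu^\theta,\qquad|L\setminus B|\le\mu. \tag{4}$$
$Z$ is zero-dimensional. Indeed $\{\emptyset\}$ and the sets $(s,t]$ are compact and open, hence clopen in $Z$. A neighborhood of $\infty$ contains $Z\setminus K$ for some compact $K\subset\Upsilon$; cover $K$ by finitely many of these compact open sets, and the complement of their union is a clopen neighborhood of $\infty$ inside $Z\setminus K$.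

So $Z$ meets the wish list of Section 2. Of course $\Delta(Z)=1$.

## 4. Sequences stopped at the first nonisolated entry

Let
$$X=I^\omega\ \cup\ \{s^\frown l:s\in I^{<\omega},\ l\in L\}.$$
A point of $X$ is a sequence from $Z$ that continues as long as its entries lie in $I$ and ends as soon as an entry lies in $L$. All non-last entries lie in $I$ and the last entry of a finite sequence lies in $L$, so *no element of $X$ is a proper initial segment of another*. For $s\in I^n$ and $U\subset Z$ open put
$$[s,U]=\{x\in X:s\subsetneq x,\ x(n)\in U\},\qquad X_s=[s,Z].$$
So the first $n$ entries are prescribed exactly and the next one is confined to $U$. Note $X_\emptyset=X$ and $[s,\{i\}]=X_{s^\frown i}$ for $i\in I$. For instance, a neighborhood $[s,U]$ of the point $s^\frown l$ contains $X_{s^\frown i}$ for every $i\in U\cap I$.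

**Step 1: the sets $[s,U]$ form a base of a topology.** They cover $X$. We have $[s,U]\cap[s,U']=[s,U\cap U']$. If $s\ne s'$ have equal length, the intersection of $[s,U]$ and $[s',U']$ is empty. If $|s|<|s'|$, a common element $x$ extends both, so $s\subset s'$ and $x(|s|)=s'(|s|)\in U$; hence the intersection is $[s',U']$ if $s\subset s'$ and $s'(|s|)\in U$, and empty otherwise.

**Step 2: $X$ is Hausdorff.** Let $x\ne y$. As neither is an initial segment of the other, there is a least $n$ at which both are defined and $x(n)\ne y(n)$. Put $s=x|n=y|n$; these entries are not last entries, so $s\in I^n$. Choose disjoint open $U\ni x(n)$, $V\ni y(n)$ in $Z$. Then $[s,U]$ and $[s,V]$ separate $x$ and $y$.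

**Step 3: $X$ is zero-dimensional.** First, $X_s$ is clopen. Let $x\notin X_s$. Then $x\not\subseteq s$, since an element of $X$ contained in $s$ would be finite with last entry in $L$, while the entries of $s$ lie in $I$. Also $s\not\subset x$. So there is a least $m<|s|$ with $x(m)\neq s(m)$, both defined, and $[x|m,\,Z\setminus\{s(m)\}]$ is a neighborhood of $x$ missing $X_s$. Next, if $U$ is clopen in $Z$, then $[s,U]$ is clopen, because $X_s\setminus[s,U]=[s,Z\setminus U]$ is open and $X_s$ is closed. Since $Z$ has a base of clopen sets, the sets $[s,U]$ with $U$ clopen form a base of $X$.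

**Step 4: $X$ is compact.** We present $X$ as a continuous image of $Z^\omega$, which is compact by Tychonoff's theorem. Define $r:Z^\omega\to X$ by stopping:
$$r(z)=z\ \text{ if }z\in I^\omega,\qquad r(z)=z|(n+1)\ \text{ if } n \text{ is least with } z(n)\in L.$$
It is onto: a sequence in $I^\omega$ is its own image, and $s^\frown l$ is the image of any of its extensions in $Z^\omega$. It is continuous: for $s\in I^n$,
$$r^{-1}([s,U])=\{z\in Z^\omega:z|n=s,\ z(n)\in U\}.$$
Indeed, if $r(z)\supsetneq s$ and $r(z)(n)\in U$, then $z|n=s$ and $z(n)\in U$ because $r(z)$ is an initial segment of $z$ (or $z$ itself). Conversely, if $z|n=s\in I^n$, then $r(z)$ has length at least $n+1$, so it extends $s$ properly and has $n$th entry $z(n)$. The set on the right is open in $Z^\omega$ because the points $s(0),\dots,s(n-1)$ of $I$ are isolated in $Z$.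

**Step 5: $\Delta(X)=|X|=\mu^\theta$.** By (4), $|X|\le\mu^\omega+\mu\cdot\mu^\theta=\mu^\theta$. A nonempty open set contains some $[s,U]$ with $U\ne\emptyset$. By density of $I$ there is $i\in U\cap I$, and $X_{s^\frown i}\subset[s,U]$ contains the $\mu^\theta$ points $s^\frown i^\frown l$ ($l\in L$). So every nonempty open set has size exactly $\mu^\theta$.

**Step 6: $\operatorname{dis}(X)\le\mu$.** For $s\in I^{<\omega}$ let $E_s=\{s^\frown b:b\in B\}$. It is discrete: if $q\subsetneq b\in B$, then $(q,b]\cap B=\{b\}$, so $[s,(q,b]]\cap E_s=\{s^\frown b\}$. There are $|I^{<\omega}|=\mu$ sets $E_s$. What they leave out is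
$$X\setminus\bigcup_sE_s=I^\omega\cup\{s^\frown l:s\in I^{<\omega},\ l\in L\setminus B\},$$
which has at most $\mu^\omega+\mu\cdot\mu=\mu$ points. Cover these by singletons. Altogether $\mu$ discrete sets cover $X$.

**Step 7: $\operatorname{dis}(X)\ge\mu$.** The traces on $I^\omega$ of the basic sets are $[s,U]\cap I^\omega=\{x\in I^\omega:x|n=s,\ x(n)\in U\}$. They are open in the product of discrete spaces $I^\omega$, and with $U=\{i\}$ they include all sets $\{x\in I^\omega:s^\frown i\subset x\}$. So the subspace $I^\omega$ is homeomorphic to $D(\mu)^\omega$, and Lemma 2 gives $\operatorname{dis}(X)\ge\operatorname{dis}(I^\omega)\ge\mu$.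

By (2), $\mu^\theta>\mu$, so Theorem A is proved. Since $\mathfrak c^\omega=\mathfrak c$, the choice $\mu=\mathfrak c$ answers the question in the negative. $\blacksquare$

**Where $\mu^\omega=\mu$ matters.** Run the same construction with $\mu=\theta=\omega$, as in the picture of Section 3. Steps 1–5 go through and give $\Delta(X)=|X|=\mathfrak c$. Step 6 breaks: $I^\omega$ now has $\mathfrak c>\mu$ points. The loss is real. The subspace $I^\omega$ is homeomorphic to $D(\omega)^\omega$, so its discrete subsets are countable and (1) gives $\operatorname{dis}(X)\ge\mathfrak c$. Thus $\operatorname{dis}(X)=\Delta(X)=\mathfrak c$.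

## 5. Discrete covers and closed maps with compact fibers

How badly can $\operatorname{dis}\ge\Delta$ fail? Theorem B says: by at most one exponential. We return to (1). If $\operatorname{dis}(X)=\mu$ and some nonempty open $U$ has $w(U)\le2^\mu$, then discrete subsets of $U$ have size at most $2^\mu$ and $|U|\le\mu\cdot2^\mu=2^\mu$. So we want an open set of small weight. The first obstacle to small weight is a large disjoint family of open sets, so we must show that some open set has no disjoint family of more than $\mu$ nonempty open subsets.

If this fails everywhere, put $\lambda=\mu^+$. One can build a tree of open sets $U_s$ ($s\in\lambda^{<\omega}$) with $\lambda$ disjoint successors at each node, and along each branch $f\in\lambda^\omega$ one obtains a nonempty compact set $F_f=\bigcap_nU_{f|n}$. One would like to quote Lemma 2. The first attempt is to pick $x_f\in F_f$ and look at $S=\{x_f:f\in\lambda^\omega\}$. This stalls: $x_f\mapsto f$ is a continuous bijection of $S$ onto $D(\lambda)^\omega$, so the topology of $S$ is *finer* than that of $D(\lambda)^\omega$, and a discrete piece of $S$ may have a nondiscrete image. We have to push discrete covers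 forward along the map $\bigcup_fF_f\to D(\lambda)^\omega$, using the full fibers and their compactness. The following lemma does this. It is from G. Gruenhage, "Covering compacta by discrete and other separated sets", where it is for perfect maps; here is a proof.

**Lemma 3.** Let $f:F\to Y$ be a continuous closed surjection with compact fibers, $F$ being $T_1$. If $F$ is covered by $\kappa\ge\omega$ discrete sets, then so is $Y$.

*Proof.* Let $F=\bigcup_{i<\kappa}D_i$ with each $D_i$ discrete.

**Step 1: a family of $\kappa$ closed sets to test fibers with.** A discrete set $D$ in a $T_1$ space is open in its closure: if $V$ is open and $V\cap D=\{x\}$, then $V\cap\overline D\subset\overline{V\cap D}=\overline{\{x\}}=\{x\}$. So $R_i=\overline{D_i}\setminus D_i$ is closed in $F$. Let $\mathcal H$ be the family of all intersections of finitely many (at least one) of the sets $\overline{D_i},R_i$ ($i<\kappa$). Its members are closed, and $|\mathcal H|\le\kappa$.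

**Step 2: for each $y\in Y$ there are $H\in\mathcal H$ and $j<\kappa$ with $\emptyset\ne H\cap f^{-1}(y)\subset D_j$.** So on each fiber some test set isolates a nonempty part of a single $D_j$. Let $K=f^{-1}(y)$, a nonempty compact set. Say that $\mathcal G\subset\mathcal H$ is *centered on $K$* if every finite subfamily of $\{H\cap K:H\in\mathcal G\}$ has nonempty intersection. By Zorn's lemma let $\mathcal F\subset\mathcal H$ be maximal among the families centered on $K$. By compactness there is $x\in K\cap\bigcap\mathcal F$. The family $\{H\in\mathcal H:x\in H\}$ contains $\mathcal F$ and is centered on $K$, as $x$ witnesses. By maximality,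
$$\mathcal F=\{H\in\mathcal H:x\in H\}.$$
In particular $\mathcal F$ is closed under finite intersections. Let $x\in D_j$. Then $\overline{D_j}\in\mathcal F$. Since $x\notin R_j$, we have $R_j\notin\mathcal F$, so $\mathcal F\cup\{R_j\}$ is not centered on $K$. Hence finitely many members of $\mathcal F$ together with $R_j$ have empty intersection on $K$; intersecting these members (and $\overline{D_j}$) gives $G\in\mathcal F$ with $G\cap R_j\cap K=\emptyset$. Put $H=G\cap\overline{D_j}\in\mathcal F$. Then $x\in H\cap K$, and $H\cap K\subset\overline{D_j}\setminus R_j=D_j$.

**Step 3: the resulting pieces of $Y$ are discrete.** For $H\in\mathcal H$ and $j<\kappa$ let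
$$A_{H,j}=\{y\in Y:\emptyset\ne H\cap f^{-1}(y)\subset D_j\}.$$
There are at most $\kappa$ such sets, and by Step 2 they cover $Y$. Let $A=A_{H,j}$. The restriction $f^{-1}(A)\to A$ of $f$ is closed, because $f(C\cap f^{-1}(A))=f(C)\cap A$ for closed $C\subset F$. Hence its restriction $g$ to the closed subset $T=H\cap f^{-1}(A)$ of $f^{-1}(A)$ is a closed map, and it is onto $A$ because $H\cap f^{-1}(y)\neq\emptyset$ for $y\in A$. Now $T\subset D_j$, so $T$ is discrete and all its subsets are closed in $T$. For any $S\subset A$, the set $S=g(g^{-1}(S))$ is therefore closed in $A$. So every subset of $A$ is closed in $A$, that is, $A$ is discrete. $\square$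

## 6. Open sets of size at most $2^{\operatorname{dis}(X)}$

We prove Theorem B. Let $X$ be nonempty compact Hausdorff. If $X$ has an isolated point, then $\Delta(X)=1\le2^{\operatorname{dis}(X)}$. So let $X$ have no isolated points and put $\mu=\operatorname{dis}(X)$. Every point has infinite character, since a point of finite character in a $T_1$ space is isolated; the Juhász–Szentmiklóssy theorem with $\kappa=\omega$ gives $\mu\ge\mathfrak c$. In particular $\mu$ is infinite. Let $W_0\subset X$ be nonempty and open. We find a nonempty open $U\subset W_0$ with $|U|\le2^\mu$.

We write $c(U)\le\mu$ if every disjoint family of nonempty open subsets of $U$ has size at most $\mu$.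

**Step 1: there is a nonempty open $U\subset W_0$ with $c(U)\le\mu$.** Suppose not, and let $\lambda=\mu^+$. Every nonempty open subset of $W_0$ contains $\lambda$ disjoint nonempty open sets, and by regularity each may be shrunk. So we can choose nonempty open $U_s$ ($s\in\lambda^{<\omega}$) with $U_\emptyset=W_0$, $\overline{U_{s^\frown\alpha}}\subset U_s$, and $U_{s^\frown\alpha}\cap U_{s^\frown\beta}=\emptyset$ for $\alpha\ne\beta$. Then $U_s\cap U_{s'}=\emptyset$ for distinct $s,s'$ of equal length: look at the first place where they differ. For $f\in\lambda^\omega$ let
$$F_f=\bigcap_nU_{f|n}=\bigcap_n\overline{U_{f|n}}.$$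
This is a nonempty compact set, as a decreasing intersection of nonempty compact sets. The sets $F_f$ are pairwise disjoint. Let $F=\bigcup_fF_f$ and let $p:F\to D(\lambda)^\omega$ send all of $F_f$ to $f$. We check the hypotheses of Lemma 3.

The map $p$ is onto, and its fibers $F_f$ are compact. It is continuous, since $p^{-1}([s])=F\cap U_s$: if $f\in[s]$ then $F_f\subset U_s$; and if $x\in F_f\cap U_s$ with $|s|=n$, then $U_{f|n}\cap U_s\ne\emptyset$, so $f|n=s$. It is closed: let $C$ be closed in $F$ and $f\notin p(C)$. Then $F_f\cap\overline C=F_f\cap C=\emptyset$, where $\overline C$ is the closure in $X$. The sets $\overline{U_{f|n}}\cap\overline C$ are compact, decreasing, and have empty intersection, so $\overline{U_{f|n}}\cap\overline C=\emptyset$ for some $n$. Every $g\in[f|n]$ has $F_g\subset U_{f|n}$, so $[f|n]\cap p(C)=\emptyset$. Thus $p(C)$ is closed.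

Now $F\subset X$ is covered by $\mu$ discrete sets. By Lemma 3, so is $D(\lambda)^\omega$. As $\mu<\lambda$, this contradicts Lemma 2. Fix $U$ as in Step 1.

**Step 2: the set $E=\{x\in U:\chi(x,X)\le\mu\}$ is dense in $U$.** These are the points that will supply small local bases. Let $G_0\subset U$ be nonempty open. By regularity choose nonempty open $G_n$ with $\overline{G_{n+1}}\subset G_n$, and put $K=\bigcap_nG_n=\bigcap_n\overline{G_n}$, a nonempty closed $G_\delta$ contained in $G_0$. If $\chi(x,K)\ge\mu$ for all $x\in K$, then $K$ has no isolated points, and the Juhász–Szentmiklóssy theorem applied to $K$ gives $\operatorname{dis}(K)\ge2^\mu>\mu\ge\operatorname{dis}(K)$, which is absurd. So some $x\in K$ has $\chi(x,K)<\mu$.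

The pseudocharacter $\psi(x,X)$ is the least size of a family of open sets with intersection $\{x\}$. In a compact Hausdorff space, for a nonisolated point, $\chi(x,X)=\psi(x,X)$. Clearly $\psi\le\chi$. Conversely, let $\bigcap\mathcal V=\{x\}$ and for $V\in\mathcal V$ choose an open $V'$ with $x\in V'\subset\overline{V'}\subset V$. If $O\ni x$ is open, then $\bigcap_{V\in\mathcal V}\overline{V'}=\{x\}\subset O$, so by compactness the intersection of finitely many $\overline{V'}$ lies in $O$. Hence the finite intersections of the sets $V'$ form a local base at $x$; since $x$ is not isolated, $\mathcal V$ is infinite and this base has size at most $|\mathcal V|$.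

Let open sets $V_\alpha$ of $X$, fewer than $\mu$ of them, be such that the sets $V_\alpha\cap K$ form a local base at $x$ in $K$. Then $\bigcap_\alpha V_\alpha\cap\bigcap_nG_n=\{x\}$. So $\chi(x,X)=\psi(x,X)\le\chi(x,K)\cdot\omega\le\mu$, and $x\in E\cap G_0$.

**Step 3: $U$ has a dense subset $A\subset E$ with $|A|\le2^\mu$.** This is an argument of Šapirovskiĭ: close off a set under choosing points outside closures of small unions. For $x\in E$ fix a local base $\mathcal B_x$ at $x$ with $|\mathcal B_x|\le\mu$, consisting of open subsets of $U$ that contain $x$. For $S\subset E$ put $\mathcal B(S)=\bigcup_{x\in S}\mathcal B_x$. Construct an increasing sequence of sets $A_\xi\subset E$ ($\xi<\mu^+$) with $|A_\xi|\le2^\mu$. Start with $A_0=\emptyset$ and take unions at limits. Given $A_\xi$, for every $\mathcal W\subset\mathcal B(A_\xi)$ with $|\mathcal W|\le\mu$ and $E\setminus\overline{\bigcup\mathcal W}\ne\emptyset$ add to $A_\xi$ a point of $E\setminus\overline{\bigcup\mathcal W}$; the result is $A_{\xi+1}$. Since $|\mathcal B(A_\xi)|\le2^\mu$, there are at most $(2^\mu)^\mu=2^\mu$ such $\mathcal W$, so $|A_{\xi+1}|\le2^\mu$; limits are fine because $\mu^+\le2^\mu$.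 Let $A=\bigcup_{\xi<\mu^+}A_\xi$; then $|A|\le2^\mu$.

Suppose $A$ is not dense in $U$. By regularity there is a nonempty open $G\subset U$ with $\overline G\cap A=\emptyset$. Let $\mathcal W$ be a maximal disjoint family of members of $\mathcal B(A)$ that are disjoint from $G$. By Step 1, $|\mathcal W|\le\mu$. Each member of $\mathcal W$ lies in some $\mathcal B(A_\xi)$, and at most $\mu$ ordinals below the regular cardinal $\mu^+$ have a bound below $\mu^+$; so $\mathcal W\subset\mathcal B(A_\xi)$ for some $\xi<\mu^+$. The open set $G$ misses $\bigcup\mathcal W$, so $G\cap\overline{\bigcup\mathcal W}=\emptyset$, and $E\cap G\ne\emptyset$ by Step 2. So $E\setminus\overline{\bigcup\mathcal W}\neq\emptyset$, and by construction there is $a\in A_{\xi+1}\setminus\overline{\bigcup\mathcal W}$. Since $a\in A$, also $a\notin\overline G$. Hence some $V\in\mathcal B_a$ is disjoint from $G\cup\bigcup\mathcal W$. This nonempty $V\in\mathcal B(A)$ could be added to $\mathcal W$, contradicting maximality.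

**Step 4: $w(U)\le2^\mu$.** A $\pi$-base of $U$ is a family of nonempty open sets such that every nonempty open subset of $U$ contains a member. The family $\mathcal B(A)$ is one: a nonempty open $O\subset U$ contains some $a\in A$, hence some member of $\mathcal B_a$. Also $|\mathcal B(A)|\le2^\mu$. Closures and interiors in this step are taken in $U$.

A set $O\subset U$ is regular open if $O=\operatorname{int}\overline O$. Given such an $O$, let $\mathcal W$ be a maximal disjoint family of members of $\mathcal B(A)$ contained in $O$. Then $\bigcup\mathcal W$ is dense in $O$: otherwise the nonempty open set $O\setminus\overline{\bigcup\mathcal W}$ would contain a member of $\mathcal B(A)$, which could be added. So $O=\operatorname{int}\overline O=\operatorname{int}\overline{\bigcup\mathcal W}$, and $|\mathcal W|\le\mu$ by Step 1. Therefore $U$ has at most $(2^\mu)^\mu=2^\mu$ regular open sets. They form a base of the regular space $U$: if $x\in O$ with $O$ open, take an open $V$ with $x\in V\subset\overline V\subset O$; then $x\in\operatorname{int}\overline V\subset O$, and $\operatorname{int}\overline V$ is regular open. So $w(U)\le2^\mu$.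

**Step 5: $|U|\le2^\mu$.** Every discrete subset of $U$ has size at most $w(U)\le2^\mu$, and $U$ is covered by $\mu$ discrete sets. By (1), $|U|\le\mu\cdot2^\mu=2^\mu$.

Since $W_0$ was arbitrary, every nonempty open set contains a nonempty open set of size at most $2^\mu$; in particular $\Delta(X)\le2^\mu$. Theorem B is proved. $\blacksquare$

## 7. Cardinals at which $2^{\operatorname{dis}(X)}$ is attained

For Corollary C we only compute $\mu^{\theta_\mu}$ in Theorem A. Recall that $\mu$ is a strong limit if $2^\nu<\mu$ for all $\nu<\mu$, and that König's theorem gives $\mu^{\operatorname{cf}\mu}>\mu$ for infinite $\mu$.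

**Step 1: infinite $\mu=\mu^\omega$ with $2^\mu=\mu^+$.** Here $\mu<\mu^{\theta_\mu}\le\mu^\mu=2^\mu=\mu^+$, so $\mu^{\theta_\mu}=2^\mu$. The space of Theorem A has $\operatorname{dis}(X)=\mu$ and $\Delta(X)=2^\mu$. Under GCH every infinite $\mu$ satisfies $2^\mu=\mu^+$, so every infinite $\mu=\mu^\omega$ is covered.

**Step 2: for $\mu$ a strong limit with $\operatorname{cf}\mu>\omega$, we have $\mu^\omega=\mu$ and $\theta_\mu=\operatorname{cf}\mu$.** Let $1\le\tau<\operatorname{cf}\mu$ be a cardinal. Every function $\tau\to\mu$ is bounded, so $\mu^\tau\le\sum_{\xi<\mu}|\xi|^\tau$. For $\xi<\mu$ let $\nu=\max(|\xi|,\tau,\omega)<\mu$; then $|\xi|^\tau\le\nu^\nu=2^\nu<\mu$. Hence $\mu^\tau\le\mu\cdot\mu=\mu$. Since $\omega<\operatorname{cf}\mu$, we get $\mu^\omega=\mu$. By König's theorem $\mu^{\operatorname{cf}\mu}>\mu$, so $\theta_\mu=\operatorname{cf}\mu$.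

**Step 3: $\mu^{\operatorname{cf}\mu}=2^\mu$ for such $\mu$.** If $\mu$ is regular, $\mu^{\operatorname{cf}\mu}=\mu^\mu=2^\mu$. If $\mu$ is singular, write $\mu=\sum_{i<\operatorname{cf}\mu}\mu_i$ with $\mu_i<\mu$. Then, as $2^{\mu_i}<\mu$,
$$2^\mu=\prod_{i<\operatorname{cf}\mu}2^{\mu_i}\le\mu^{\operatorname{cf}\mu}\le\mu^\mu=2^\mu.$$
In either case Theorem A gives $\operatorname{dis}(X)=\mu$ and $\Delta(X)=2^\mu$.

**Step 4: a proper class of such $\mu$, in ZFC.** For every ordinal $\alpha$ the cardinal $\beth_{\alpha+\omega_1}$ is a strong limit, because $\alpha+\omega_1$ is a limit ordinal, and it has cofinality $\omega_1>\omega$. These cardinals form a proper class, and at each of them the bound of Theorem B is attained with $\Delta(X)=2^{\operatorname{dis}(X)}>\operatorname{dis}(X)$. $\blacksquare$
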